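# Kempe classes of cubic bipartite graphs on a fixed surface

## A bound for each surface, tested on small graphs

Draw a cubic bipartite graph on a fixed closed surface and color its edges properly with three colors. Allow one kind of move: choose a cycle on which only two colors occur, and swap those two colors along it. How many essentially different colorings are there, if colorings joined by moves count as the same?

The natural first guess is that the number is bounded by a constant that depends only on the surface. If two colorings cannot be joined, something must obstruct the passage between them, and one expects the obstruction to come from the handles and crosscaps of the surface, of which there is a fixed supply. We state the guess precisely and test it.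

**Definitions.** A *3-edge-coloring* of a finite cubic graph $G$ gives each edge one of three colors so that the three edges at each vertex have different colors. Each color class is then a perfect matching. For two colors $a,b$, the *$ab$-subgraph* consists of all vertices and all edges of colors $a,b$. It is 2-regular, so it is a disjoint union of cycles. An *alternating cycle* is a cycle whose edges use exactly two colors; the alternating cycles are exactly the components of the three two-colored subgraphs. A *Kempe switch* at an alternating cycle swaps its two colors on all its edges; the result is again a 3-edge-coloring. Two 3-edge-colorings are *Kempe equivalent* if a sequence of Kempe switches leads from one to the other. The classes of this equivalence relation are the *Kempe (equivalence) classes* of $G$.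

By König's theorem every cubic bipartite graph has a 3-edge-coloring, so it has at least one Kempe class.

**Definitions.** A *surface* $F^2$ is a closed (compact, connected, without boundary) 2-manifold, orientable or not. A graph is *on* $F^2$ if it is embedded in $F^2$. The *faces* are the components of the complement, and the embedding is *2-cell* if every face is an open disc. The *connected sum* $F_1\# F_2$ is obtained by deleting an open disc from each surface and gluing the boundary circles. By the classification of surfaces, every orientable surface other than the sphere is a connected sum of $g\ge 1$ tori, and every nonorientable one is a connected sum of $k\ge1$ projective planes.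

The question (Problem 4 of "Kempe equivalence classes of cubic graphs embedded on the projective plane", http://tgt.ynu.ac.jp/ozeki/2019Ozeki.pdf) is: for any surface $F^2$, does there exist a positive integer $t(F^2)$ such that all cubic bipartite graphs on $F^2$ admit at most $t(F^2)$ Kempe equivalence classes?

One observation first. Switching all components of the $ab$-subgraph exchanges $a$ and $b$ everywhere, and transpositions generate all permutations. Hence

$$\text{every Kempe class is closed under permuting the three colors.}\tag{1}$$

**Two vertices, three parallel edges (sphere).** There are six colorings, and they differ by permutations of the colors. By (1) there is one class.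

**The cube (sphere).** Use directions $x,y,z$ for its edges. Let $P$ be a perfect matching. Of the four vertices of a face perpendicular to $z$, those not covered by $z$-edges of $P$ are matched inside the face, so the number of $z$-edges in $P$ is even; likewise for $x$ and $y$. Thus the four edges of $P$ either all have one direction, or are two each of two directions. Suppose some color class of a coloring is of the second kind, say without $z$-edges. It matches the top square inside itself and the bottom square inside itself, with $x$-edges on one and $y$-edges on the other. The remaining edges form an 8-cycle that alternates between $z$-edges and horizontal edges. So the $z$-edges form a second color class, and one switch at the top square makes every color class a full direction. Hence every coloring is at most one switch away from a coloring whose classes are the three directions, and the six colorings of that type are equivalent by (1). One class again.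

For the torus we need a way to show that colorings are *not* equivalent.

**Lemma 1.** Let $\varphi$ be a 3-edge-coloring of a cubic graph such that each of the three two-colored subgraphs is a Hamiltonian cycle. Then the Kempe class of $\varphi$ consists of exactly the six colorings obtained from $\varphi$ by permuting the colors.

*Proof.* The only alternating cycles are the three Hamiltonian ones. Switching one of them exchanges two colors on the whole graph, so the result is a color permutation of $\varphi$, with the same three two-colored subgraphs up to renaming; it satisfies the hypothesis again. So nothing but color permutations of $\varphi$ is ever reached. All of them are reached by (1), and the six are distinct because all three colors occur. $\square$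

**$K_{3,3}$ (torus).** Let the vertices be black $b_i$ and white $w_j$ with $i,j\in\mathbb Z_3$. A 3-edge-coloring is a Latin square of order 3. There are 12 of these, that is, two up to permuting the colors: $\varphi(b_iw_j)=i+j$ and $\psi(b_iw_j)=i-j$. A two-colored subgraph is a union of even cycles of length at least 4 on six vertices, so it is a Hamiltonian 6-cycle. By Lemma 1 the classes are the six permutations of $\varphi$ and the six of $\psi$: two classes.

So on the sphere we found 1, and on the torus 2 occurs. More is possible on the torus: the Heawood graph, embedded there as the dual of $K_7$, has exactly eight classes. belcastro and Haas proved that for every integer $t$ there is a cubic bipartite graph with at least $t$ Kempe classes, but their construction uses $t$ copies of $K_{3,3}$ and has genus exactly $t$. All of this is consistent with the guess that more classes require more genus.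

The guess is nevertheless false for every surface except the sphere.

**Theorem 2.**

1. For every $N\ge1$ there is a simple cubic bipartite graph $G_N$ on the torus, with $4N+2$ vertices, having exactly $2^N$ Kempe equivalence classes.
2. For every $N\ge1$ there is a cubic bipartite graph $H_N$ on the projective plane, with $24N+6$ vertices, having at least $2^N$ Kempe equivalence classes.
3. Hence $t(F^2)$ exists if and only if $F^2$ is the sphere, and $t(\text{sphere})=1$ (the sphere case is Fisk's theorem; a proof is included).
4. For $F^2$ other than the sphere, the graphs showing this may be taken connected and 2-cell embedded. The maximum number of Kempe classes over $n$-vertex cubic bipartite graphs on $F^2$ is $2^{\Theta(n)}$ (for $n$ in an arithmetic progression, in the lower bound).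

We begin with the sphere, where the guess is right, and then see what its proof needs that other surfaces lack.

## The sphere: colorings as height functions on a triangular lattice

Let $G$ be a cubic bipartite graph on the sphere. A switch takes place in a single component, so the Kempe classes of $G$ are the products of Kempe classes of its components. It therefore suffices to show that a connected $G$ has one class. Fix an orientation of the sphere; the colors are $1,2,3$, and $(i,j,k)$ always denotes a cyclic rotation of $(1,2,3)$.

**Step 1: the lattice.** We prepare the target of the height functions. Let $e_1,e_2,e_3\in\mathbb R^2$ be unit vectors with $e_1+e_2+e_3=0$, so that $\langle e_i,e_j\rangle=-\tfrac12$ for $i\ne j$, and let $\Lambda=\mathbb Ze_1+\mathbb Ze_2$. Define linear functionals by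
$$\ell_i(e_i)=0,\qquad \ell_i(e_j)=1,\qquad \ell_i(e_k)=-1 .$$
These are consistent, because the three values add up to $0$. At $e_1$ the functionals $\ell_1,\ell_2,\ell_3$ take the values $0,-1,1$, and by cyclic symmetry $\ell_1+\ell_2+\ell_3=0$. Since $\ell_i$ vanishes on the line of $e_i$, it measures the coordinate perpendicular to $e_i$ up to scale. The vector $e_j$ has component $-\tfrac12$ along $e_i$ and perpendicular length $\tfrac{\sqrt3}2$, while $\ell_i(e_j)=1$. Hence
$$|x|^2=\langle x,e_i\rangle^2+\tfrac34\,\ell_i(x)^2 .\tag{2}$$
Finally, let $\mathsf t:\Lambda\to\mathbb Z_3$ be the homomorphism with $\mathsf t(e_1)=\mathsf t(e_2)=1$; then $\mathsf t(e_3)=-2=1$ too.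

**Step 2: heights.** We encode a coloring in a function on the faces. Given a coloring $\varphi$, a *height* of $\varphi$ is a map $h$ from the faces to $\Lambda$ such that crossing an edge of color $i$ changes $h$ by $+e_i$ if its black end is on the left, and by $-e_i$ if its black end is on the right. (Crossing back reverses left and right, so the rule is consistent.)

A height exists. Since any face can be reached from any other by crossing edges, we only need the total change along every closed walk through faces to be $0$. A closed walk decomposes into back-and-forth steps, which cancel, and walks that follow a simple closed curve $\Gamma$ crossing each of its edges once. Let $A$ be the set of vertices to the left of $\Gamma$. The crossed edges are exactly the edges with one end in $A$, and the total change along $\Gamma$ is the sum over them of $+e_i$ or $-e_i$ according as the end in $A$ is black or white, where $i$ is the color. Compare this with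
$$\sum_{\text{black }a\in A}(e_1+e_2+e_3)-\sum_{\text{white }a\in A}(e_1+e_2+e_3)=0 .$$
Distribute each bracket over the three edges at $a$. An edge with both ends in $A$ contributes $e_i-e_i=0$, and an edge with one end in $A$ contributes exactly what it does along $\Gamma$. So the total along $\Gamma$ is $0$. This is where the sphere is used: $\Gamma$ separates, so it has a left side.

The height is unique up to an additive constant, and it determines $\varphi$, because the color of an edge is the index $i$ for which the difference across it is $\pm e_i$. Crossing any edge changes $\mathsf t\circ h$ by $+1$ or $-1$ according to the side of the black end, whatever its color. So, up to a constant, $\mathsf t\circ h$ does not depend on $\varphi$. Fix one function $\tau$ of this form. Since $\mathsf t$ is onto $\mathbb Z_3$, we can shift a height of any coloring so that $\mathsf t\circ h=\tau$; from now on only such heights are used.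

*Example.* Take two vertices joined by three edges. If the colors around the black vertex are $1,2,3$ counterclockwise, the three faces can be given the heights $0,\ e_1,\ e_1+e_2$. If they are $1,3,2$, the heights can be taken as $0,\ e_1,\ e_1+e_3=-e_2$. The values of $\mathsf t$ are $0,1,2$ in both cases.

**Step 3: the move.** We realize a change of $h$ by Kempe switches. Let $M=\max \ell_i\circ h$ and $S=\{x:\ell_i(h(x))=M\}$. Put $h'=h+(e_k-e_j)$ on $S$ and $h'=h$ elsewhere. We claim that $h'$ is a height, with $\mathsf t\circ h'=\tau$, of a coloring Kempe equivalent to $\varphi$.

Crossing an edge of color $i$ does not change $\ell_i\circ h$, and crossing an edge of color $j$ or $k$ changes it by $\pm1$. So an edge between $S$ and its complement has color $j$ or $k$. At a vertex, the $i$-edge separates two faces with equal value of $\ell_i\circ h$, and the third face has a value differing by $1$ from theirs. The $j$-edge and the $k$-edge at this vertex each separate the third face from one of the other two, and those two are both in $S$ or both outside. So both of these edges lie between $S$ and its complement, or neither does. Therefore the edges between $S$ and its complement form a subgraph in which every vertex has degree $0$, or degree $2$ with one $j$-edge and one $k$-edge: a disjoint union of $jk$-alternating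 cycles. Switch all of them.

Crossing such an edge into $S$ raises $\ell_i\circ h$ by $1$, so the difference of $h$ is $e_j$ or $-e_k$. Adding $e_k-e_j$ on $S$ turns $e_j$ into $e_k$, and $-e_k$ into $-e_j$: the sign is kept and the color is switched. Differences across all other edges are unchanged. So $h'$ is a height of the switched coloring, and $\mathsf t\circ h'=\mathsf t\circ h=\tau$ because $\mathsf t(e_k-e_j)=0$.

There is a symmetric move at the minimum. Let $S'$ be the set where $\ell_i\circ h$ is minimal, and add $e_j-e_k$ there. Crossing into $S'$ the difference is $-e_j$ or $e_k$, and it becomes $-e_k$ or $e_j$. The rest of the argument is the same.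

**Step 4: descent.** We use the moves to push all heights into one small triangle. Let $T=\{0,\ e_1,\ e_1+e_2\}$ with centroid $g$. On these three points, in this order, the functionals take the values
$$\ell_1:\ 0,0,1,\qquad \ell_2:\ 0,-1,-1,\qquad \ell_3:\ 0,1,0 .$$
So with $(n_1,n_2,n_3)=(0,-1,0)$ the values of $\ell_i$ on $T$ are $n_i$ and $n_i+1$, and $\ell_i(g)=n_i+\tfrac13$ for each $i$. Let
$$\Phi(h)=\sum_{x\text{ a face}}|h(x)-g|^2 .$$

Suppose $M=\max\ell_i\circ h\ge n_i+2$ for some $i$, and make the move. The vector $e_k-e_j$ is orthogonal to $e_i$, so the component along $e_i$ does not change. Since $\ell_i(e_k-e_j)=-2$, the number $s=\ell_i(h(x)-g)$ becomes $s-2$ for $x\in S$. Here $s\ge 2-\tfrac13>1$, so $|s-2|<s$, and by (2) $\Phi$ strictly decreases. Suppose instead $\min\ell_i\circ h\le n_i-1$ for some $i$, and make the symmetric move. For $x\in S'$, $s\le-1-\tfrac13<-1$ becomes $s+2$, and $|s+2|<|s|$, so $\Phi$ again strictly decreases.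

Below a given bound $\Phi$ takes only finitely many values, because each $h(x)$ is then restricted to a bounded, hence finite, part of $\Lambda$. So the process stops, and it stops only when $n_i\le\ell_i(h(x))\le n_i+1$ for all $i$ and all faces $x$.

Such a point has integers $\ell_1\ge0$, $\ell_3\ge0$ and $\ell_1+\ell_3=-\ell_2\le1$, so $(\ell_1,\ell_3)\in\{(0,0),(1,0),(0,1)\}$. Since $\ell_1(\alpha e_1+\beta e_2)=\beta$ and $\ell_3(\alpha e_1+\beta e_2)=\alpha-\beta$, the pair $(\ell_1,\ell_3)$ is injective on $\Lambda$, and the three points of $T$ realize the three pairs. So $h(x)\in T$ for every face $x$. The points of $T$ have $\mathsf t$-values $0,1,2$, hence $h(x)$ is determined by $\tau(x)$. The final height, and so the final coloring, is the same for every starting coloring.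

Thus $G$ has exactly one Kempe class, and $t(\text{sphere})=1$. $\square$

*Example, continued.* The heights $0,e_1,-e_2$ above have $\ell_1$-values $0,0,-1$, and $-1=n_1-1$. The symmetric move with $i=1$ adds $e_2-e_3$ at the third face, whose height becomes $-e_3=e_1+e_2$. We have arrived in $T$, by one switch of colors $2$ and $3$.

## Heights on the torus, and one handle per copy of $K_{3,3}$

Where does the sphere argument stop on the torus? At Step 2, and $K_{3,3}$ already shows it. Take the coloring $\varphi(b_iw_j)=i+j$ from the first section, and glue a hexagonal disc along each of its three Hamiltonian two-colored cycles. Call the disc with colors $c,c+1$ (mod 3) $F_{c}$. Every edge lies on two discs, and at every vertex the three discs meet in the three pairs of edges, so this is a closed surface, with Euler characteristic $6-9+3=0$. Orient $F_c$ so that its boundary runs along edges of color $c$ from black to white, and along edges of color $c+1$ from white to black. An edge of color $c$ lies on $F_c$ and $F_{c-1}$, which traverse it in opposite directions, so the surface is orientable: it is the torus. We will use this embedding again, because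

$$\text{at each vertex of this embedding of } K_{3,3} \text{ the three corners lie in three distinct faces.}\tag{3}$$

Now walk from $F_0$ to $F_1$ across an edge of $\varphi$-color $1$. The boundary of $F_0$, with $F_0$ on its left, runs along this edge from white to black, so to the outgoing walker the black end is on the left. The edges of $\varphi$-color $1$ include $b_1w_0$ and $b_2w_2$, whose colors in the other coloring $\psi(b_iw_j)=i-j$ are $1$ and $0$. Cross from $F_0$ to $F_1$ over $b_1w_0$ and return over $b_2w_2$: for $\psi$ the total change would have to be $e_1-e_0\neq0$, where $e_0$ means $e_3$. So $\psi$ has no height function at all, and there is no maximum from which to start the descent.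

This explains how a handle can separate classes, but it does not decide whether one fixed handle can separate arbitrarily many. The first attempt at getting many classes is to paste copies of $K_{3,3}$ together. We write out the pasting in full, since it is needed later.

**Lemma 3.** Let $G_1,G_2$ be connected cubic bipartite graphs, 2-cell embedded in surfaces $F_1,F_2$. Let $v\in V(G_1)$ be black and $w\in V(G_2)$ white, and suppose that the three corners at $w$ lie in three distinct faces. Delete small open discs around $v$ and $w$, and glue the boundary circles by a homeomorphism that matches the three edge ends on one side with those on the other. The result is a connected cubic bipartite graph $G$, 2-cell embedded in $F_1\#F_2$, with $|V(G_1)|+|V(G_2)|-2$ vertices and at least as many Kempe classes as $G_1$.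

*Proof.* Any bijection between two triples of points on circles extends to a homeomorphism of the circles, so the gluing is possible. Three new edges arise, each joining a neighbor of $v$ (white) to a neighbor of $w$ (black). So $G$ is cubic and bipartite, and the vertex count is clear.

*Connected.* In a cubic graph with a 3-edge-coloring every edge lies on an alternating cycle, so there are no bridges. If $G_1-v$ were disconnected, each of its components would receive at least one of the three edges at $v$, and so some component exactly one: a bridge. So $G_1-v$ is connected, likewise $G_2-w$, and the new edges join them.

*2-cell.* Think of a face as the interior of a polygon whose corners are the corners of the face. A face $B$ of $G_2$ that has a corner at $w$ has only one, by hypothesis. Removing the disc around $w$ truncates one corner of the polygon; what remains is an open disc together with one open arc on its boundary, which is a closed half-plane. A face $A$ of $G_1$ with $m\in\{0,1,2,3\}$ corners at $v$ becomes an open disc together with $m$ disjoint open arcs on its boundary. In the gluing, each of these $m$ arcs receives its own half-plane, coming from distinct faces $B$. Attaching a half-plane along such an arc leaves an open disc with one boundary arc fewer. After all $m$ attachments we have an open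 disc. Faces without corners at $v$ or $w$ are unchanged.

*Kempe classes.* Let a 3-edge-coloring of $G$ be given. Each color class is a perfect matching, so the number of new edges of each color is congruent mod 2 to the number of vertices on the side of $G_1$, which is $|V(G_1)|-1$. This is odd, since a cubic graph has an even number of vertices. There are three new edges, so each color occurs on exactly one. Hence the coloring restricts to a coloring of $G_1$, in which the edges at $v$ inherit the colors of the new edges. The restriction map is onto: given a coloring of $G_1$, take any coloring of $G_2$ and permute its colors so that they agree on the new edges. Now let $C$ be an alternating cycle of $G$. It contains an even number of new edges, so $0$ or $2$. If $0$, then $C$ lies in $G_2-w$ and the switch does not change the restriction, or $C$ lies in $G_1-v$ and is an alternating cycle of $G_1$. If $2$, the part of $C$ on the side of $G_1$ is a single path which, closed up through $v$, is an alternating cycle of $G_1$; a switch at $C$ restricts to the switch there. So equivalent colorings of $G$ have equivalent restrictions, and restriction induces a surjection from the Kempe classes of $G$ to those of $G_1$. $\square$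

**Remark.** In fact $G$ has at least as many classes as there are pairs of classes of $G_1$ and $G_2$. By the same argument a class of $G$ determines a class of $G_2$ as well. All pairs occur: take a coloring in each given class and permute the colors of the second to match the first, which by (1) does not change its class. So pasting together $t$ copies of $K_{3,3}$, each embedded on the torus as in (3), gives a connected cubic bipartite graph with at least $2^t$ Kempe classes.

Here is the exact point where this attempt fails. Each new copy doubles the lower bound, and each new copy brings its own torus to the connected sum, so the pasted drawing lies on the sum of $t$ tori. On any fixed surface it yields only boundedly many copies, hence nothing against the guess. We need to repeat the binary choice in $K_{3,3}$ without repeating the handle.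

## The torus: a chain of four-cycles closed by a single edge

Look again at $K_{3,3}$, and take out one edge $uv$. What remains is planar: $u$ is joined to two vertices $p^1,p^2$, these form a 4-cycle with two vertices $q^1,q^2$, and $q^1,q^2$ are joined to $v$. The choice between the two classes is made inside the 4-cycle; the handle is needed only for $uv$. So string many 4-cycles between $u$ and $v$, and keep a single edge $uv$.

**Step 1: the graph.** Let $G_N$ have black vertices $u$ and $q_i^1,q_i^2$, and white vertices $v$ and $p_i^1,p_i^2$, for $1\le i\le N$. Its edges are

- $uv$, $\ up_1^1$, $\ up_1^2$;
- for each $i$, the four edges $p_i^sq_i^t$ with $s,t\in\{1,2\}$, called *row* $i$;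
- $q_i^sp_{i+1}^s$ for $1\le i<N$ and $s=1,2$;
- $q_N^1v$ and $q_N^2v$.

It is simple, connected, cubic and bipartite, with $4N+2$ vertices, and $G_1=K_{3,3}$.

**Step 2: the embedding.** We show that one handle suffices for all $N$. Draw $G_N-uv$ on the sphere with $u$ and $v$ at the poles and row $i$, the 4-cycle $p_i^1q_i^1p_i^2q_i^2$, as the $i$-th parallel of latitude. From the $p$'s two edges leave on one side, to row $i-1$ or to $u$; from the $q$'s two edges leave on the other side, to row $i+1$ or to $v$. Rotating successive rows suitably, the edges $q_i^1p_{i+1}^1$ and $q_i^2p_{i+1}^2$ run along meridians. Now choose a face at $u$ and a face at $v$; they are different, being separated by row 1. Remove a small disc from the interior of each, attach a tube along the two boundary circles, and draw $uv$ through the tube. The surface is now a torus. The graph $G_N-uv$ is connected, so its faces on the sphere are discs. The two chosen faces and the tube form an annulus, and $uv$ runs from one end of it to the other and cuts it into a disc. So the embedding is 2-cell.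

**Step 3: all colorings.** We show that there are exactly two choices per row, independent of each other. Let $\varphi$ be a 3-edge-coloring, $c=\varphi(uv)$, and let $a,b$ be the other two colors. The *left legs* of row $i$ are the edges that enter $p_i^1,p_i^2$ from the side of $u$; its *right legs* are the edges that leave $q_i^1,q_i^2$ toward $v$. The right legs of row $i$ are the left legs of row $i+1$.

**Lemma 4.** If the left legs of a row have colors $\{a,b\}$, then so do its right legs, and there are exactly two ways to color the row and its right legs.

*Proof.* Let $p$ and $p'$ be the row vertices whose left legs have colors $a$ and $b$ respectively. The row edges at $p$ have colors $b,c$, and those at $p'$ have colors $a,c$. Let $q$ be the end of the $b$-edge at $p$ (two choices) and $q'$ the other one. Then $pq$ has color $b$ and $pq'$ has color $c$. The edge $p'q'$ cannot have color $c$, which is used at $q'$, so it has color $a$, and $p'q$ has color $c$. At $q$ the row edges have colors $b,c$, so its right leg is $a$. At $q'$ they have colors $c,a$, so its right leg is $b$. Each choice of $q$ thus gives exactly one coloring, and it is proper. $\square$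

The two edges $up_1^1,up_1^2$ have colors $\{a,b\}$, so Lemma 4 applies to row 1, then to row 2, and so on to row $N$. At $v$ the legs have colors $\{a,b\}$ and $uv$ has color $c$, so the coloring is proper there automatically. With 6 ways to color the edges at $u$ and 2 ways per row, $G_N$ has $6\cdot2^N$ colorings. Color permutations act freely on them, so there are $2^N$ colorings up to permuting the colors.

**Step 4: no coloring can move.** We check that all two-colored subgraphs of every coloring are Hamiltonian. In the notation of Lemma 4, each row contains the following pieces:

- $ab$: the path (left leg $a$), $p$, $q$, (right leg $a$), with row edge $b$, and the path (left leg $b$), $p'$, $q'$, (right leg $b$), with row edge $a$;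
- $ac$: the path (left leg $a$), $p,q',p',q$, (right leg $a$), with row edges $c,a,c$;
- $bc$: the path (left leg $b$), $p',q,p,q'$, (right leg $b$), with row edges $c,b,c$.

The $ac$-path of a row enters by the left leg of color $a$, passes all four vertices, and leaves by the right leg of color $a$, which is the left leg of color $a$ of the next row. So the $ac$-paths concatenate to a path from $u$ to $v$ through all row vertices, closed by $uv$, which has color $c$: a Hamiltonian cycle. The same holds for $bc$. The $ab$-pieces form two strands from $u$ to $v$, one leaving $u$ by its $a$-edge and the other by its $b$-edge. Together they cover all row vertices, and they join at $u$ and at $v$ into one Hamiltonian cycle.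

By Lemma 1 every Kempe class consists of exactly 6 of the $6\cdot 2^N$ colorings, so $G_N$ has exactly $2^N$ Kempe classes. This proves part 1 of Theorem 2, and $t(\text{torus})$ does not exist. $\square$

## The projective plane: boundaries of thickened trees

The drawing of $G_N$ uses a tube from pole to pole, and the projective plane provides no tube. We keep the plan: a family of colorings with independent binary choices, all of whose two-colored subgraphs are Hamiltonian. To produce it, we start from a graph $Q$ on the surface with properly 3-colored *vertices*, and blow up each vertex to a face of a cubic graph. The blow-up is arranged so that a two-colored subgraph becomes the boundary of a thickening of the subgraph of $Q$ induced by two vertex colors. If that induced subgraph is a tree, its thickening is a disc, and the boundary of a disc is a single circle.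

**Step 1: the layered graph $Q_N$.** We need a graph with many 3-colorings, any two colors of which induce a tree. Let $N\ge1$. The vertices of $Q_N$ are $(i,j)$ with $0\le i\le N$ and $j\in\mathbb Z_6$, where $(N,j)=(N,j+3)$. Its edges are
$$x_{i,j}=(i,j)(i,j+1)\ \ (0\le i\le N,\ x_{N,j}=x_{N,j+3}),\qquad y_{i,j}=(i,j)(i+1,j)\ \ (0\le i\le N-1).$$
So layers $0,\dots,N-1$ are hexagons and layer $N$ is a triangle. Draw the layers as concentric hexagons in a closed disc, layer $N$ running twice around the triangle on the boundary, and identify antipodal boundary points. This embeds $Q_N$ in the projective plane. The faces are $F_*$, bounded by the hexagon of layer $0$, and $F_{i,j}$ for $0\le i\le N-1$, $j\in\mathbb Z_6$, bounded by the 4-cycle $(i,j),(i,j+1),(i+1,j+1),(i+1,j)$.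

The following hold. $Q_N$ is simple and connected. Layer $0$ has degree 3, all other vertices have degree 4. Every face is an open disc bounded by a cycle; for $i=N-1$ the vertices $(N,j),(N,j+1)$ are distinct since $j\not\equiv j+1 \pmod 3$. Every edge lies on two distinct faces: $x_{0,j}$ on $F_*$ and $F_{0,j}$; $x_{i,j}$ with $1\le i\le N-1$ on $F_{i-1,j}$ and $F_{i,j}$; $x_{N,j}$ on $F_{N-1,j}$ and $F_{N-1,j+3}$; and $y_{i,j}$ on $F_{i,j}$ and $F_{i,j-1}$. There are $(6N+3)+6N=12N+3$ edges.

**Step 2: the cubic graph $H_N$.** We perform the blow-up. The vertices of $H_N$ are the pairs $(e,F)$, where $e$ is an edge on the face $F$. The edges are

- *rungs* $r_e$, joining $(e,F)$ and $(e,F')$, where $F,F'$ are the two faces at $e$;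
- *corners* $k_{F,w}$, joining $(e,F)$ and $(e',F)$, where $e,e'$ are the two edges of $F$ at the vertex $w$ of $F$.

If $e=ww'$, then $(e,F)$ is incident with $r_e$, $k_{F,w}$, $k_{F,w'}$ and nothing else, so $H_N$ is cubic. It has $2(12N+3)=24N+6$ vertices. To embed it, place $(e,F)$ inside $F$ near the midpoint of $e$, let $r_e$ cross $e$ once, and draw $k_{F,w}$ inside $F$ near $w$. The faces are discs: one inside each face of $Q_N$, bounded by its corners, and one around each vertex $w$ of $Q_N$, bounded by the corners at $w$ and the rungs of the edges at $w$.

*Example.* The same recipe applied to the cube on the sphere gives 24 vertices, with a square inside each of the six faces and a hexagon around each of the eight vertices: the truncated octahedron.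

**Step 3: $H_N$ is bipartite.** It is not enough that all faces have even length. For instance, gluing discs to the three 4-cycles of $K_4$ embeds $K_4$ in the projective plane: every edge lies on two of the 4-cycles, at each vertex the three pairs of edges occur once each, and $4-6+3=1$. All faces are even, but $K_4$ is not bipartite. So we give an explicit 2-coloring of the vertices, by parities mod 2 (meaningful since $j$ is taken mod 6):

- $(x_{i,j},F_{i,j})$ and $(x_{i+1,j},F_{i,j})$ get $i+j$;
- $(y_{i,j},F_{i,j})$ and $(y_{i,j+1},F_{i,j})$ get $i+j+1$;
- $(x_{0,j},F_*)$ gets $j+1$.

Corners join opposite parities: around $F_{i,j}$ the edges are alternately $x$-edges and $y$-edges, and around $F_*$ the parity alternates with $j$. For the rungs: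

- $r_{x_{0,j}}$ joins parities $j+1$ (in $F_*$) and $j$ (in $F_{0,j}$);
- $r_{x_{i+1,j}}$ with $i+1\le N-1$ joins $(x_{i+1,j},F_{i,j})$ of parity $i+j$ to $(x_{i+1,j},F_{i+1,j})$ of parity $i+1+j$;
- $r_{x_{N,j}}$ joins $(x_{N,j},F_{N-1,j})$ of parity $N-1+j$ to $(x_{N,j},F_{N-1,j+3})$ of parity $N-1+j+3$, which is opposite because $3$ is odd;
- $r_{y_{i,j}}$ joins $(y_{i,j},F_{i,j})$ of parity $i+j+1$ to $(y_{i,j},F_{i,j-1})$ of parity $i+(j-1)+1=i+j$.

**Step 4: from vertex colorings to edge colorings.** Let $f:V(Q_N)\to\mathbb Z_3$ be a proper vertex coloring. Put $\varphi_f(k_{F,w})=f(w)$, and for $e=ww'$ let $\varphi_f(r_e)$ be the color different from $f(w)$ and $f(w')$. The three edges at $(e,F)$ then have the colors $f(w)$, $f(w')$ and the third color, so $\varphi_f$ is a 3-edge-coloring of $H_N$. It determines $f$ through the corners, and $\varphi_{\pi f}=\pi\varphi_f$ for every permutation $\pi$ of the colors.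

**Step 5: trees give Hamiltonian cycles.** This is the thickening principle, with the surface removed from the argument.

**Lemma 5.** Let $\{p,q,r\}=\mathbb Z_3$. If the subgraph $T$ of $Q_N$ induced by the vertices of colors $p,q$ is a tree, then the $pq$-subgraph of $\varphi_f$ is a Hamiltonian cycle of $H_N$.

*Proof.* For $w\in V(Q_N)$ let $C_w$ consist of all corners at $w$ and all rungs of edges at $w$. Going around $w$ one passes alternately an edge and a corner, so $C_w$ is a single cycle, of length $2\deg w\ge6$.

First we show that the $pq$-subgraph, as a set of edges, is the mod 2 sum $\sum_{w\in V(T)}C_w$. A corner $k_{F,w}$ lies in $C_w$ only, and it has color $p$ or $q$ exactly if $w\in V(T)$. A rung $r_{ww'}$ lies in $C_w$ and $C_{w'}$ only. It has color $r$ exactly if both $w,w'$ are in $V(T)$, and then it cancels in the sum. Otherwise exactly one of $w,w'$ is in $V(T)$, since adjacent vertices cannot both have color $r$; the rung then has color $p$ or $q$ and occurs once in the sum.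

Next we see how these cycles meet. A vertex $(e,F)$ lies on $C_w$ exactly if $w$ is an end of $e$. So for $w\ne w'$ the cycles $C_w,C_{w'}$ are disjoint if $w,w'$ are not adjacent, and if they are adjacent, they share exactly the rung $r_{ww'}$ with its two ends.

Now order $V(T)$ as $w_1,\dots,w_m$ so that each $w_k$ with $k\ge2$ has exactly one neighbor $w_l$ with $l<k$; this is possible because $T$ is a tree, and neighbors in $T$ are the same as neighbors in $Q_N$ because $T$ is induced. We claim by induction that $C^{(k)}=\sum_{l\le k}C_{w_l}$ is a single cycle. For $k=1$ this is clear. For $k\ge2$, the vertices of $C^{(k-1)}$ lie on $C_{w_1},\dots,C_{w_{k-1}}$, and of these only $C_{w_l}$ meets $C_{w_k}$, in the rung $r_{w_lw_k}$ and its ends. This rung belongs to $C^{(k-1)}$, because among $C_{w_1},\dots,C_{w_{k-1}}$ it lies in $C_{w_l}$ only. So the cycles $C^{(k-1)}$ and $C_{w_k}$ meet exactly in one edge and its two ends. Deleting that edge from both leaves two paths with common ends and otherwise disjoint, and their union $C^{(k)}$ is a cycle.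

Hence the $pq$-subgraph is a single cycle. It contains every vertex of $H_N$, since every vertex has an edge of color $p$ and one of color $q$. $\square$

**Step 6: a coloring for each sign sequence.** For $\varepsilon=(\varepsilon_0,\dots,\varepsilon_{N-1})\in\{1,-1\}^N$ put $s_0=0$, $s_{i+1}=s_i+\varepsilon_i$, and
$$f_\varepsilon(i,j)=j+s_i\pmod 3 .\tag{4}$$
This is well defined for $j\in\mathbb Z_6$ and on layer $N$, since $6\equiv3\equiv0\pmod3$. It is proper: the value changes by $1$ along $x$-edges and by $\varepsilon_i=\pm1$ along $y_{i,j}$.

**Lemma 6.** For each color $r$, the subgraph $T$ of $Q_N$ induced by the vertices with $f_\varepsilon\ne r$ is a tree.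

*Proof.* In a layer $i<N$ exactly two antipodal vertices $(i,j_0),(i,j_0+3)$ have color $r$. The rest of the layer induces two disjoint edges, which we call segments, and $j\mapsto j+3$ exchanges the two segments. In layer $N$, a triangle, one vertex has color $r$ and the other two induce one edge.

The ends of $y_{i,j}$ have colors $z=f_\varepsilon(i,j)$ and $z+\varepsilon_i$. Both differ from $r$ exactly if $z\notin\{r,r-\varepsilon_i\}$, that is, $z=r+\varepsilon_i$. This holds for one residue of $j$ mod 3, hence for exactly two edges $y_{i,j},y_{i,j+3}$. Their ends $(i,j),(i,j+3)$ lie in different segments of layer $i$. If $i+1<N$, their other ends $(i+1,j),(i+1,j+3)$ lie in different segments of layer $i+1$. If $i+1=N$, their other ends are the same vertex $(N,j)=(N,j+3)$, which lies on the single edge of layer $N$.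

So through layers $0,\dots,N-1$ the graph $T$ consists of two disjoint chains of segments, and both chains are attached to the edge in layer $N$. Hence $T$ is connected. It has $4N+2$ vertices. Its edges are $2N$ segments, one edge in layer $N$, and $2$ edges between consecutive layers, $2N$ in all; together $4N+1$. A connected graph with one edge fewer than vertices is a tree. $\square$

The crosscap does its work in the last layer: without the identification of antipodal points the two chains would never meet.

*Example.* Let $N=1$, $\varepsilon_0=1$, $r=0$. Layer 0 has color 0 at $j=0,3$, and the segments are $\{(0,1),(0,2)\}$ and $\{(0,4),(0,5)\}$. In layer 1 the color is $j+1$, so the color-0 vertex is $(1,2)$ and the remaining edge is $(1,0)(1,1)$. The $y$-edges kept are those with $z=1$, namely $y_{0,1}$ and $y_{0,4}$, both ending at $(1,1)=(1,4)$. So $T$ is a vertex $(1,1)$ with the pendant edge to $(1,0)$ and two paths of length 2: a tree with 6 vertices and 5 edges.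

**Step 7: counting classes.** By Lemmas 6 and 5, all three two-colored subgraphs of $\varphi_{f_\varepsilon}$ are Hamiltonian cycles, so by Lemma 1 its Kempe class consists of its six color permutations. Suppose $\varphi_{f_\varepsilon}$ and $\varphi_{f_{\varepsilon'}}$ are equivalent. Then $\varphi_{f_{\varepsilon'}}=\pi\varphi_{f_\varepsilon}$ for some $\pi$, hence $f_{\varepsilon'}=\pi f_\varepsilon$. On layer $0$ both functions are $j\bmod 3$, so $\pi$ is the identity. By (4), $s_i\equiv s_i'\pmod3$ for all $i$, so $\varepsilon_i\equiv\varepsilon_i'\pmod3$, and since $1\not\equiv-1\pmod3$ we get $\varepsilon=\varepsilon'$. Therefore $H_N$ has at least $2^N$ Kempe classes. This proves part 2 of Theorem 2. $\square$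

For the next section we note that $H_N$ is connected: every vertex of $H_N$ lies on some $C_w$, the cycles $C_w,C_{w'}$ of adjacent $w,w'$ share vertices, and $Q_N$ is connected. Its embedding is 2-cell by Step 2.

## All other surfaces, and the growth rate

**Step 1: part 3 of Theorem 2.** Only nonexistence on the remaining surfaces is left. Every orientable surface other than the sphere is a connected sum of the torus with a further surface, if it is not the torus itself, and likewise every nonorientable surface with the projective plane in place of the torus. The connected sum can be performed inside an open disc contained in a face of an embedded graph, which leaves the graph embedded. So $G_N$ embeds in every orientable surface other than the sphere, and $H_N$ in every nonorientable surface, for every $N$. Hence $t(F^2)$ exists for no surface other than the sphere, and $t(\text{sphere})=1$ was proved above. $\square$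

These embeddings are in general not 2-cell, since a face may have swallowed handles or crosscaps. Lemma 3 repairs this. It costs extra vertices, but now only a number that depends on the surface and not on $N$.

**Step 2: the graph to be pasted in.** Lemma 3 needs, as $G_2$, a 2-cell embedding with a white vertex whose three corners lie in distinct faces. On the torus we take $K_{3,3}$ as in (3). On the projective plane, take $K_{3,3}$ as a hexagon $0,1,\dots,5$ with its three long diagonals. Its faces are a disc bounded by the hexagon and, for $j$ mod 3, a disc $R_j$ bounded by the 4-cycle $j,\,j+1,\,j+4,\,j+3$ (labels mod 6); this is the drawing in which the long diagonals pass through a crosscap. Check: the edge $j(j+1)$ lies on the hexagon and on $R_j$; the diagonal $j(j+3)$ lies on $R_j$ and $R_{j-1}$; and at the vertex $j$ the three corners belong to the hexagon, between the edges to $j-1$ and $j+1$, to $R_j$, between the edges to $j+1$ and $j+3$, and to $R_{j-1}$, between the edges to $j-1$ and $j+3$. So this is a closed connected surface, of Euler characteristic $6-9+4=1$, the projective plane. The three corners at each vertex lie in three distinct faces, since $j\not\equiv j-1\pmod3$.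

**Step 3: 2-cell embeddings on every surface.** Let $F^2$ be the connected sum of $g\ge1$ tori. Start with $G_N$ on the torus and apply Lemma 3 $g-1$ times, each time with $K_{3,3}$ on the torus as $G_2$ and any black vertex of the current graph as $v$. The hypotheses persist, since the lemma returns a connected cubic bipartite 2-cell embedded graph, and the number of Kempe classes never drops below $2^N$. Each application adds $6-2=4$ vertices. So on $F^2$ we obtain a connected, 2-cell embedded cubic bipartite graph with
$$n=4N+2+4(g-1)=4N+4g-2\ \text{ vertices and at least } 2^N=2^{(n-4g+2)/4}\ \text{ Kempe classes.}$$
If $F^2$ is the connected sum of $k\ge1$ projective planes, start with $H_N$ and apply Lemma 3 $k-1$ times with $K_{3,3}$ on the projective plane. This gives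
$$n=24N+6+4(k-1)=24N+4k+2\ \text{ vertices and at least } 2^N=2^{(n-4k-2)/24}\ \text{ Kempe classes.}$$

**Step 4: the matching upper bound.** A cubic graph with $n$ vertices has $3n/2$ edges, hence at most $3^{3n/2}$ 3-edge-colorings and at most that many Kempe classes. So for each fixed surface other than the sphere the maximum number of Kempe classes over $n$-vertex cubic bipartite graphs on it is $2^{O(n)}$ for all $n$, and by Step 3 it is $2^{\Omega(n)}$ for $n$ in an arithmetic progression, of difference 4 in the orientable case and 24 in the nonorientable case. This proves part 4 and completes the proof of Theorem 2. $\square$
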